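\title{Deterministic decomposable circuits are not closed under negation}

\begin{abstract}
We show that neither deterministic decomposable negation normal form (d-DNNF) nor its smooth fragment is closed under negation. The proof is unconditional, and the obstruction is size: there are Boolean functions on $v$ variables that have a smooth d-DNNF of size at most $v^{393}$, while every decomposable sentence for their negation, deterministic or not, has size at least $2^{v/(1.3\cdot 10^{7})}$. The function is a disjunction of seven pairwise contradictory terms, each of which reads the input along its own perfect matching. The lower bound shows that no balanced rectangle, under any partition of the variables, can contain many typical zeros of the function without containing a one.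
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{sentence in negation normal form} (NNF) is a rooted directed acyclic graph in which each leaf is labeled with $\mathit{true}$, $\mathit{false}$, $X$ or $\neg X$ for a propositional variable $X$, and each internal node is labeled with $\wedge$ or $\vee$ and may have arbitrarily many children. The \emph{size} $|\alpha|$ of a sentence $\alpha$ is the number of edges of its graph. Every node $t$ computes a Boolean function in the evident way. We write $\operatorname{var}(t)$ for the set of variables on the leaves reachable from $t$ and say that $t$ \emph{mentions} these variables. A sentence is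
\begin{itemize}
\item \emph{decomposable} if for every conjunction $\alpha_1\wedge\dots\wedge\alpha_j$ in it no two conjuncts mention a common variable;
\item \emph{deterministic} if for every disjunction $\alpha_1\vee\dots\vee\alpha_j$ in it any two disjuncts are contradictory, that is, have no common model;
\item \emph{smooth} if for every disjunction in it all disjuncts mention the same set of variables.
\end{itemize}
Let $\mathbf{DNNF}$ be the set of decomposable sentences, $\mathbf{d\text{-}DNNF}$ the set of decomposable and deterministic ones, and $\mathbf{sd\text{-}DNNF}$ the set of smooth, decomposable and deterministic ones. A set $\mathbf L$ of sentences is \emph{closed under negation} if there is an algorithm that, given $\alpha\in\mathbf L$, outputs a sentence of $\mathbf L$ equivalent to $\neg\alpha$ in time polynomial in $|\alpha|$. Whether $\mathbf{d\text{-}DNNF}$ and $\mathbf{sd\text{-}DNNF}$ are closed under negation is stated as an open question in \cite{map}, where negative results of the form ``not unless $\mathrm P=\mathrm{NP}$'' are admitted.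

The definitions are best read probabilistically. Under a uniformly random assignment, decomposability makes the conjuncts of a conjunction independent events, and determinism makes the disjuncts of a disjunction disjoint events. So the probability that a d-DNNF is satisfied is computed in one pass from the leaves: $\frac12$ at a literal, a product at $\wedge$, a sum at $\vee$. Smoothness allows the same pass with model counts in place of probabilities.

Two observations point toward a positive answer. The first is that the natural hardness argument has nothing to work with. For $\mathbf{DNNF}$ it runs as follows. Satisfiability is decided in one pass, since a decomposable conjunction is satisfiable exactly when each conjunct is; a DNF formula is a DNNF once contradictory terms and repeated literals are deleted; so a polynomial-time negation would decide validity of DNF formulas and give $\mathrm P=\mathrm{NP}$. For a d-DNNF $\alpha$, however, the probability of $\neg\alpha$ is one minus that of $\alpha$, so satisfiability, validity and the model count of $\neg\alpha$ are available from $\alpha$ without any negation. The second observation is that the most common reason for determinism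 does permit negation.

\begin{example}\label{ex:decision}
Let $\alpha$ be a DNNF in which every disjunction has the form $(X\wedge\alpha')\vee(\neg X\wedge\alpha'')$. Make all conjunctions binary and add, for each node $t$, a node $\bar t$ for $\neg t$: at a leaf take the opposite label, for $t=t_1\wedge t_2$ take $\bar t_1\vee(t_1\wedge\bar t_2)$, and for $t=(X\wedge t')\vee(\neg X\wedge t'')$ take $(X\wedge\bar t')\vee(\neg X\wedge\bar t'')$. By induction $\operatorname{var}(\bar t)\subseteq\operatorname{var}(t)$, so the new conjunctions are decomposable, and both kinds of new disjunctions are deterministic. This is a d-DNNF for $\neg\alpha$ of size $O(|\alpha|)$.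
\end{example}

For a general d-DNNF only the disjunction step fails: in $\neg(\alpha_1\vee\alpha_2)=\neg\alpha_1\wedge\neg\alpha_2$ the conjuncts share variables, and determinism says that $\alpha_1$ and $\alpha_2$ are contradictory without providing a variable that separates them. This gap cannot be closed.

\begin{theorem}\label{thm:main}
For all sufficiently large $\ell$, with $n=2^\ell$ and $v=48\,n\ell$, there is a Boolean function $f_n$ on $v$ variables such that
\begin{itemize}
\item[(i)] $f_n$ has a smooth d-DNNF $\alpha_n$ with $|\alpha_n|\le n^{393}\le v^{393}$;
\item[(ii)] every DNNF equivalent to $\neg f_n$ has size at least $2^{v/(1.3\cdot 10^7)}$.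
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
If $\mathbf{sd\text{-}DNNF}\subseteq\mathbf L\subseteq\mathbf{DNNF}$, then $\mathbf L$ is not closed under negation. In particular, neither $\mathbf{d\text{-}DNNF}$ nor $\mathbf{sd\text{-}DNNF}$ is closed under negation.
\end{corollary}

\begin{proof}
An algorithm that runs in time $p(|\alpha|)$, with $p$ a nondecreasing polynomial, outputs a sentence with at most $p(|\alpha|)$ edges. On input $\alpha_n\in\mathbf L$ it would output a DNNF for $\neg f_n$ of size at most $p(v^{393})$, which contradicts (ii) for large $n$.
\end{proof}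

No complexity assumption is used: the required output is too large, however much time is spent on finding it.

Section~\ref{sec:rect} reduces (ii) to a statement about rectangles. Section~\ref{sec:function} defines $f_n$ in terms of seven matchings and two gadget functions and proves (i) for every choice of these. Section~\ref{sec:idea} shows on small cases which choices fail and why, Section~\ref{sec:ingredients} produces choices that work, and Section~\ref{sec:lower} proves (ii).

Throughout, ``large $n$'' means that $\ell$ exceeds an absolute constant, $\log=\log_2$, $[n]=\{1,\dots,n\}$, and $\oplus$ is addition modulo $2$ in each coordinate. A \emph{subcube} of dimension $j$ is the set of assignments obtained by fixing all but $j$ bits. The \emph{spectral norm} of a real matrix is $\|M\|=\max|\xi^{T}M\xi'|$ over Euclidean unit vectors $\xi,\xi'$. It is the largest singular value, and since the singular values of a tensor product are the products of singular values of the factors, $\|\bigotimes_j M_j\|=\prod_j\|M_j\|$.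

\section{From decomposable sentences to rectangles}\label{sec:rect}

Let $V$ be a set of $v\ge2$ variables. For a partition $V=U\sqcup W$, a \emph{rectangle for $(U,W)$} is a set $R=A\times B$ with $A\subseteq\{0,1\}^U$ and $B\subseteq\{0,1\}^W$. It is \emph{balanced} if $v/3\le|U|\le2v/3$. A set $R$ is a rectangle for $(U,W)$ exactly when, for all $a,a'\in R$, the assignment that agrees with $a$ on $U$ and with $a'$ on $W$ lies in $R$; indeed such a set is the product of its two projections. A subcube is a rectangle for every partition.

A node $t$ of a DNNF cuts a computation in two parts, the part below $t$ and the rest, and by decomposability the two parts see disjoint sets of variables. This gives one rectangle per node. This kind of decomposition is due to Bova, Capelli, Mengel and Slivovsky; we include a proof.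

\begin{lemma}\label{lem:rect}
If a non-constant function $g$ on $V$ has a DNNF $\beta$, then $g^{-1}(1)$ is a union of at most $7v(|\beta|+1)$ balanced rectangles.
\end{lemma}

The rectangles may belong to different partitions. A lower bound must therefore handle every balanced partition, including those that cut through the structure of $g$ in the least convenient way.

\begin{proof}
\emph{Normal form.} We modify $\beta$ in three steps, each of which keeps decomposability and equivalence to $g$.

First replace each variable outside $V$ by $\mathit{true}$ and its negation by $\mathit{false}$; this is harmless because $g$ does not depend on such variables. Propagate constants upward (a constant child either determines its parent or can be deleted, and a childless internal node is a constant) and keep only nodes reachable from the root. Since $g$ is not constant, all leaves are now literals, and there are at most $|\beta|$ edges and $|\beta|+1$ nodes.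

Next contract $\wedge$-nodes with one child and replace each $\wedge$-node with $j\ge3$ children by $j-1$ binary ones. This adds fewer than one node per edge, so there are at most $2|\beta|+1$ nodes, and still at most $|\beta|$ edges leave $\vee$-nodes.

Finally create the nodes $X\vee\neg X$ for $X\in V$, which costs at most $3v$ nodes. For each edge from an old $\vee$-node $t$ to a child $c$, replace $c$ by a chain of binary conjunctions of $c$ with the nodes $X\vee\neg X$ for $X\in\operatorname{var}(t)\setminus\operatorname{var}(c)$; do the same at the root for the variables of $V$ that it does not mention. The sets $\operatorname{var}(t)$ of old nodes do not change, and the chains add at most $v|\beta|+v$ nodes.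

The result has at most $(v+2)|\beta|+4v+1\le7v(|\beta|+1)$ nodes. Every node mentions at least one variable, every child of a $\vee$-node $t$ mentions exactly $\operatorname{var}(t)$, conjunctions are binary and decomposable, and the root mentions $V$.

\emph{Proof trees.} A \emph{proof tree} of an assignment $a$ starts at the root, continues to one child of each $\vee$-node reached and to both children of each $\wedge$-node reached, and reaches only literals satisfied by $a$. By induction from the leaves, $a$ is a model if and only if it has a proof tree. A node reachable from both children of a $\wedge$-node would mention a variable common to both, so each node is reached at most once and a proof tree is a tree. Suppose that it contains $t$. A node of the tree that is neither on the path from the root to $t$ nor below $t$ branches off that path at a $\wedge$-node, and so it mentions no variable of $\operatorname{var}(t)$.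

\emph{Rectangles.} Let $R_t\subseteq g^{-1}(1)$ be the set of assignments with a proof tree through $t$. Given $a,a'\in R_t$, replace the subtree at $t$ in the tree of $a'$ by the subtree at $t$ in the tree of $a$. The literals of the inserted subtree are on $\operatorname{var}(t)$ and are satisfied by $a$; the other literals are outside $\operatorname{var}(t)$ and are satisfied by $a'$. So this is a proof tree through $t$ of the assignment equal to $a$ on $\operatorname{var}(t)$ and to $a'$ elsewhere, and $R_t$ is a rectangle for $(\operatorname{var}(t),V\setminus\operatorname{var}(t))$.

\emph{Balance.} Take a model and a proof tree of it, and walk down from the root as long as the current node mentions more than $2v/3$ variables: at $\vee$ go to the chosen child, at $\wedge$ to the child with more variables. The walk stops, because a leaf mentions $1\le2v/3$ variables. By smoothness the variable set does not shrink at a $\vee$-step, so the node $t$ at which the walk stops is the larger child of a $\wedge$-node with more than $2v/3$ variables, and $v/3<|\operatorname{var}(t)|\le 2v/3$. Hence the balanced sets $R_t$ cover $g^{-1}(1)$.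
\end{proof}

\section{The function and its smooth d-DNNF}\label{sec:function}

By Example~\ref{ex:decision} we need a disjunction that is deterministic for a reason other than a decision variable. Place a block of $O(\log n)$ bits on each of $n$ vertices and fix several perfect matchings $E_r$ of the vertices. A d-DNNF of polynomial size can read the blocks edge by edge along one matching and carry $O(\log n)$ bits of state; decomposability holds because the edges are disjoint. Declare some values of the two blocks on an edge to be \emph{marked}, and let a term $T_r$ say that $E_r$ has no marked edge while certain other matchings $E_{r'}$ have one. If for any two indices one term demands a mark in the matching of the other, then the terms are pairwise contradictory. Such a pattern of demands is a tournament.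

The demand ``$E_{r'}$ has a marked edge'' is the difficulty. A disjunction over the edges of $E_{r'}$ is not deterministic, since several edges may be marked, and singling out the first marked edge would force the sentence to read $E_{r'}$ together with $E_r$. We let the input itself name the edge by a \emph{pointer}, which is accumulated along $E_r$ and therefore costs only $O(\log n)$ bits of state.

\subsection*{Definition of the function}
Let
\[
n=2^\ell,\qquad k=n/2,\qquad b=48\ell,\qquad d=3(\ell-1),
\]
so that $2^b=n^{48}$ and $2^d=k^3$. The input is $x=(x_p)_{p\in[n]}$ with \emph{blocks} $x_p\in\{0,1\}^b$, and the set $V$ of variables has $v=nb=48n\ell$ elements. The elements of $[n]$ are called \emph{vertices}. For an edge $e=\{p<q\}$ put $x_e=(x_p,x_q)\in\{0,1\}^{2b}$, and for $Q\subseteq[n]$ put $x_Q=(x_p)_{p\in Q}$.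

On $\mathbb Z_7$ write $r\to r'$ if $r'-r\in\{1,2,4\}$. Since $\mathbb Z_7\setminus\{0\}$ is the disjoint union of $\{1,2,4\}$ and $\{-1,-2,-4\}=\{6,5,3\}$, exactly one of $r\to r'$ and $r'\to r$ holds for $r\ne r'$; that is, $\to$ is a tournament.

The function depends on perfect matchings $E_0,\dots,E_6$ of $[n]$, called \emph{rows}, with edges labeled $E_r=\{e_{r,1},\dots,e_{r,k}\}$, and on two functions
\[
m\colon\{0,1\}^{2b}\to\{0,1\},\qquad s\colon\{0,1\}^{2b}\to\{0,1\}^d .
\]
An edge $e$ is \emph{marked} in $x$ if $m(x_e)=1$, and $s(x_e)$ is its \emph{share}. The \emph{pointer} of row $r$ is $\Sigma_r(x)=\bigoplus_{e\in E_r}s(x_e)$. Fix a bijection $\tau\leftrightarrow(i_1,i_2,i_4)$ between $\{0,1\}^d$ and $[k]^3$; we say that $\tau$ \emph{names}, for row $r$, the edges $e_{r+1,i_1}$, $e_{r+2,i_2}$, $e_{r+4,i_4}$. Let $T_r(x)=1$ if and only if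
\begin{itemize}
\item no edge of $E_r$ is marked, and
\item the three edges that $\Sigma_r(x)$ names for row $r$ are marked.
\end{itemize}
Put $f=f_n=T_0\vee\dots\vee T_6$. The terms are pairwise contradictory: if $r\to r'$, then $T_r$ implies that some edge of $E_{r'}$ is marked and $T_{r'}$ implies that none is.

\begin{proposition}\label{prop:upper}
For large $n$ and every choice of $E_0,\dots,E_6$, $m$ and $s$, the function $f$ has a smooth d-DNNF of size at most $n^{393}$.
\end{proposition}

\begin{proof}
The sentence guesses the row, the pointer and the blocks on the three named edges, and then verifies the guess along the row.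

\emph{Top level.} For $r\in\mathbb Z_7$ and $\tau\in\{0,1\}^d$ let $Q=Q_{r,\tau}$ be the set of endpoints of the three edges that $\tau$ names for row $r$, so $|Q|\le6$. Let $z$ range over the assignments of the blocks in $Q$ that make these edges marked, and let $[x_Q=z]$ be the corresponding conjunction of literals. Let $N_{r,\tau,z}$ be the function of the blocks outside $Q$ which says that, with $x_Q=z$, no edge of $E_r$ is marked and $\Sigma_r=\tau$. Then
\[
f=\bigvee_{r,\tau,z}\bigl([x_Q=z]\wedge N_{r,\tau,z}\bigr),
\]
because each disjunct implies $T_r$, and an input with $T_r(x)=1$ satisfies the disjunct with $\tau=\Sigma_r(x)$ and $z=x_Q$. Two disjuncts are contradictory: for different $r$ because the terms are, for equal $r$ and different $\tau$ because they force different values of $\Sigma_r$, and for equal $r,\tau$ and different $z$ because they force different values of $x_Q$.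

\emph{Reading a row.} Fix $(r,\tau,z)$ and write $e_i=e_{r,i}$. For $1\le i\le k+1$ and $\sigma\in\{0,1\}^d$ let $C_{i,\sigma}$ express that, with $x_Q=z$, the edges $e_i,\dots,e_k$ are unmarked and $\bigoplus_{j\ge i}s(x_{e_j})=\sigma$. Thus $N_{r,\tau,z}=C_{1,\tau}$, the function $C_{k+1,0}$ is true, and $C_{k+1,\sigma}$ is unsatisfiable for $\sigma\ne0$. If $e_i\not\subseteq Q$, we use the node
\[
C_{i,\sigma}=\bigvee_{y}\bigl([x_{e_i\setminus Q}=y]\wedge C_{i+1,\,\sigma\oplus s(x_{e_i})}\bigr),
\]
where $y$ ranges over the assignments of the blocks in $e_i\setminus Q$ for which $e_i$ is unmarked, and $x_{e_i}$ is the value determined by $y$ and $z$. If $e_i\subseteq Q$, then $z$ determines $x_{e_i}$, and $C_{i,\sigma}$ is the same node as $C_{i+1,\sigma\oplus s(x_{e_i})}$ when $e_i$ is unmarked and is unsatisfiable otherwise. Discard all unsatisfiable nodes and disjuncts, and drop the constant true from conjunctions. Each disjunct is a single $\wedge$-node whose children are literals and at most one node $C$. If nothing remains at the top, then $f\equiv0$ and the leaf $\mathit{false}$ is the required sentence.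

\emph{The three properties.} Let $V_i$ be the set of variables in the blocks of $(e_i\cup\dots\cup e_k)\setminus Q$. By downward induction on $i$, every remaining node $C_{i,\sigma}$ and each of its disjuncts mentions exactly $V_i$ (if $V_i=\emptyset$, the node is the dropped constant): a disjunct mentions the blocks of $e_i\setminus Q$ and the set $V_{i+1}$. These two sets are disjoint because $E_r$ is a matching, and $V_1$ avoids the blocks of $Q$, so the sentence is decomposable. Disjuncts of $C_{i,\sigma}$ differ in $y$, so it is deterministic. Because $E_r$ is perfect, each top disjunct mentions all of $V$, so it is smooth; discarding unsatisfiable nodes was needed for this, since a leaf $\mathit{false}$ mentions no variable.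

\emph{Size.} There are at most $7k^32^{6b}\le7n^{291}$ triples $(r,\tau,z)$. Each has one edge from the root and at most $6b+1$ edges leaving its conjunction, and it has at most $k2^d\le n^4$ disjunction nodes $C_{i,\sigma}$, each with at most $2^{2b}=n^{96}$ disjuncts that account for at most $2b+2$ edges each. The total is at most
\[
7n^{291}\bigl[(6b+2)+n^{100}(2b+2)\bigr]\le14\,(96\ell+2)\,n^{391}\le n^{393}
\]
for large $n$.
\end{proof}

Since $n\le v$, this proves part (i) of Theorem~\ref{thm:main}.

\section{How a rectangle can avoid the seven terms}\label{sec:idea}

By Lemma~\ref{lem:rect} it suffices to find a set of zeros of $f$ of constant density of which each balanced rectangle $R\subseteq f^{-1}(0)$ contains only an exponentially small part. Such a rectangle has to falsify all seven terms at once. There are four ways in which it may try, and each one dictates a part of the construction or of the proof.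

\subsection*{Exhibiting marks}
If every row has a marked edge in $x$, then fixing the blocks on one marked edge per row gives a subcube inside $f^{-1}(0)$ of density at least $2^{-14b}$, which is only polynomially small. Such zeros are useless for a lower bound. We therefore measure rectangles on
\[
\mathcal H=\{x:\ \text{no edge of } E_0\cup\dots\cup E_6\text{ is marked in }x\}.
\]
Every term requires a marked edge, so $\mathcal H\subseteq f^{-1}(0)$, and $\mathcal H$ has density close to $1$ if marks are rare.

\subsection*{Controlling the pointer}
If the pointer of row $r$ were stored in $d$ additional variables, then every zero of $T_r$ would be certified by a marked edge of $E_r$ or by the pointer and one unmarked named edge. There are polynomially many such certificates for each row, hence polynomially many combinations for the seven rows, and $\neg f$ would have a DNF of polynomial size. So the pointer must be spread over the row, and the shares must be such that a partition that separates the two ends of many edges leaves the pointer beyond the control of either side. The smallest case shows the mechanism.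

\begin{example}\label{ex:ip}
Take $j$ edges with one bit at each end, $u_i$ on the side $U$ and $w_i$ on the side $W$, and a one-bit pointer. With the share $u_i\oplus w_i$, the rectangle $\{\bigoplus u_i=0\}\times\{\bigoplus w_i=0\}$ fixes the pointer and has density $\frac14$. With the share $u_iw_i$, the sign $(-1)^{u_iw_i}$ has the matrix $M=\begin{pmatrix}1&1\\1&-1\end{pmatrix}$. Since $M^2=2I$, we have $\|M\|=\sqrt2$, and the sign of the pointer $\bigoplus_iu_iw_i$ has the matrix $M^{\otimes j}$ of norm $2^{j/2}$. If the pointer is constant on $A\times B$, then
\[
|A||B|=|\mathbf 1_A^{T}M^{\otimes j}\mathbf 1_B|\le2^{j/2}\sqrt{|A||B|},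
\]
so $|A||B|\le2^j$ and the density is at most $2^j/4^j=2^{-j}$.
\end{example}

Each separated edge contributes a factor by which the spectral norm beats the trivial bound, and the factors multiply. The same computation, applied to the mark function minus its mean, will show that a large rectangle cannot keep a typical separated edge unmarked. A partition of the variables may also run through the inside of blocks, so we need spectral bounds for all ways of dividing the $2b$ bits of an edge. Random functions $m$ and $s$ have them.

\subsection*{Following two rows}
Example~\ref{ex:ip} is of no help for a row whose edges are not separated, and a partition can respect any two rows. The union of two perfect matchings is a disjoint union of cycles, a common edge counting as a cycle of length $2$. List the vertices cycle after cycle, each in cyclic order, and let $S$ be an initial segment of any prescribed size. Only one cycle is cut, along an arc, so at most two edges leave $S$. This defeats the smallest tournament that one would try.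

\begin{example}\label{ex:three}
Use three rows and the tournament $0\to1\to2\to0$, so that $T_r$ says that $E_r$ has no marked edge and that $\Sigma_r$ names a marked edge of $E_{r+1}$. Then $\mathcal H$ is covered by at most $2^{6b+2d}$ balanced rectangles inside $f^{-1}(0)$, for all matchings and all $m,s$. Take $S$ with $|S|=n/2$ and at most two edges of $E_0\cup E_1$ leaving it, and let $U$ consist of the blocks in $S$. For $x\in\mathcal H$ record the at most four blocks on the leaving edges, the sums of the shares over the edges of $E_1$ inside $S$ and inside $[n]\setminus S$, and the two blocks on the edge of $E_2$ named by $\Sigma_1(x)$, an edge that the earlier data determine. Let $R$ be the set of inputs with the same record and with no marked edge of $E_0\cup E_1$ inside $S$ or inside $[n]\setminus S$. Each condition concerns one side only, so $R$ is a rectangle. On $R$ no edge of $E_0\cup E_1$ is marked, so $T_2=T_0=0$, and $\Sigma_1$ names a fixed unmarked edge, so $T_1=0$.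
\end{example}

A rectangle that respects a set $D$ of rows can thus falsify $T_r$ for $r\in D$ through the pointer, and for every $r$ with an arrow into $D$ by keeping a whole row unmarked. We need matchings for which no balanced partition respects three rows, and a tournament in which every set $D$ of two rows leaves a row $r\notin D$ with no arrow into $D$. Random matchings and the tournament on $\mathbb Z_7$ have these properties.

\subsection*{Fixing some blocks}
A rectangle of density $2^{-cn\ell}$ can fix $cn/48$ whole blocks, and about the edges inside these blocks no spectral bound says anything. The proof isolates a maximal set $I$ of vertices on which the rectangle is concentrated. If $I$ is large, the rectangle is small. If $I$ is small, the rectangle is nearly uniform, in a pointwise sense, on every set of vertices outside $I$. One then takes a surviving row $r$, three separated edges outside $I$ in the rows $r+1,r+2,r+4$, and a product distribution on $R$, and shows that with positive probability the three edges are marked, row $r$ is unmarked, and $\Sigma_r$ names the three edges. This puts a one of $T_r$ in $R$.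

\section{The tournament, the matchings and the gadget}\label{sec:ingredients}

\begin{lemma}\label{lem:tour}
For every $D\subseteq\mathbb Z_7$ with $|D|\le2$ there is $r$ such that none of $r,r+1,r+2,r+4$ lies in $D$.
\end{lemma}

\begin{proof}
Let $D\subseteq\{d_1,d_2\}$ with $d_1\neq d_2$. The differences $2-1,\ 4-2,\ 4-1,\ 1-4,\ 2-4,\ 1-2$ are $1,2,3,4,5,6$ modulo $7$, so $d_2-d_1=i-j$ for some $i,j\in\{1,2,4\}$. Put $r=d_1+i=d_2+j$. Then $d_1\to r$ and $d_2\to r$, hence $r\notin D$, and in a tournament $r\not\to d_1$ and $r\not\to d_2$.
\end{proof}

\begin{lemma}\label{lem:match}
For large $n$ there are perfect matchings $E_0,\dots,E_6$ of $[n]$ such that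
\begin{itemize}
\item[(M1)] for every $S\subseteq[n]$ with $0.19n\le|S|\le0.81n$, at most two of the $E_r$ have at most $n/500$ edges between $S$ and $[n]\setminus S$;
\item[(M2)] $|E_r\cap E_{r'}|\le100$ for $r\neq r'$.
\end{itemize}
\end{lemma}

By Section~\ref{sec:idea}, ``two'' cannot be replaced by ``one''. The proof shows the same threshold: a random matching respects a given set of size $s$ with probability about $\binom ns^{-1/2}$, so three independent matchings beat the union bound over $\binom ns$ sets and two do not.

\begin{proof}
Take seven independent uniform perfect matchings. A given edge lies in a uniform perfect matching with probability $1/(n-1)$, so $\mathbb E|E_r\cap E_{r'}|=k/(n-1)\le1$. By Markov's inequality and a union bound over the $21$ pairs, (M2) fails with probability at most $21/100$.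

For (M1) let $\varphi(2a)=(2a)!/(2^aa!)=(2a-1)(2a-3)\cdots1$ be the number of perfect matchings on $2a$ points. Fix $S$ with $|S|=s$ in the given range and $i\le n/500$. A matching with exactly $i$ crossing edges is given by their endpoints on both sides, a bijection between these, and perfect matchings of the remaining points on each side. So this event has probability
\[
q_i=\binom si\binom{n-s}i\,i!\;\frac{\varphi(s-i)\,\varphi(n-s-i)}{\varphi(n)}
\]
if $s-i$ is even, and $q_i=0$ otherwise. First, $\varphi(n)=(n-1)(n-3)\cdots(n-2i+1)\,\varphi(n-2i)\ge i!\,\varphi(n-2i)$, since each of the $i$ factors exceeds $n-2i\ge i$. Second,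
\[
\frac{\varphi(2a)\varphi(2c)}{\varphi(2a+2c)}=\binom{a+c}a\Big/\binom{2a+2c}{2a}\le\binom{2a+2c}{2a}^{-1/2},
\]
because choosing $a$ points from each half of a set of $2a+2c$ points shows $\binom{2a+2c}{2a}\ge\binom{a+c}a^2$. With $2a=s-i$ and $2c=n-s-i$ we get $q_i\le\binom ni^2\binom{n-2i}{s-i}^{-1/2}$. Third,
\[
\binom ns\Big/\binom{n-2i}{s-i}=\prod_{j<i}\frac{(n-2j)(n-2j-1)}{(s-j)(n-s-j)}\le8^i,
\]
since $s-j$ and $n-s-j$ are at least $0.188n$ and have sum at least $0.996n$, so that their product is at least $0.188\cdot0.808\,n^2>n^2/8$.

Let $H(t)=-t\log t-(1-t)\log(1-t)$ be the binary entropy, which is symmetric about $\frac12$ and increasing on $[0,\frac12]$, and recall that $2^{nH(j/n)}/(n+1)\le\binom nj\le2^{nH(j/n)}$. We have $H(1/500)<0.021$ and $H(0.19)\ge0.7$. Summing over the at most $n$ values of $i$, the probability $p_s$ of at most $n/500$ crossing edges satisfies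
\[
p_s\le n\,2^{(2\cdot0.021+1.5/500)n}\binom ns^{-1/2}\le n\,2^{0.05n}\binom ns^{-1/2}.
\]
If (M1) fails, then for some $S$ three rows have at most $n/500$ crossing edges. By independence and a union bound over $S$ and the $\binom73=35$ triples, this has probability at most
\[
\sum_s\binom ns\,35\,p_s^3\le35n^32^{0.15n}\sum_s\binom ns^{-1/2}\le35n^4\sqrt{n+1}\;2^{0.15n-0.35n},
\]
where $0.19n\le s\le0.81n$. This tends to $0$, so both properties hold with positive probability.
\end{proof}

The \emph{characters} of $\{0,1\}^d$ are the $2^d$ functions $\chi(\sigma)=(-1)^{\sum_i\gamma_i\sigma_i}$ with $\gamma\in\{0,1\}^d$; the \emph{trivial} one has $\gamma=0$. They satisfy $\chi(\sigma\oplus\sigma')=\chi(\sigma)\chi(\sigma')$, a nontrivial character has mean zero, and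
\begin{equation}\label{eq:fourier}
\mathbf 1[\sigma=\tau]=2^{-d}\sum_\chi\chi(\sigma)\chi(\tau).
\end{equation}
The marks will have density $\rho=n^{-2}$. Given $m$ and $s$, the \emph{test functions} on $\{0,1\}^{2b}$ are $m-\rho$ and, for each nontrivial $\chi$, the function $(1-m)\cdot(\chi\circ s)$. The first measures the deviation of marks from their density. The others are chosen because their product over $E_r$ is $\chi(\Sigma_r)$ times the indicator that row $r$ is unmarked.

\begin{lemma}\label{lem:gadget}
For large $n$ there are $m\colon\{0,1\}^{2b}\to\{0,1\}$ and $s\colon\{0,1\}^{2b}\to\{0,1\}^d$ such that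
\begin{itemize}
\item[(P1)] for every test function $\psi$, all disjoint $U',W'\subseteq[2b]$ with $|U'|,|W'|\ge b/6$ and every fixing of the remaining bits, the matrix of $\psi$ with rows indexed by $\{0,1\}^{U'}$ and columns by $\{0,1\}^{W'}$ has spectral norm at most $12\cdot2^{(|U'|+|W'|)/2}\,2^{-b/12}$;
\item[(P2)] in every subcube of $\{0,1\}^{2b}$ of dimension at least $b/6$, the fraction of points with $m=1$ is at most $2\rho$.
\end{itemize}
\end{lemma}

The trivial bound in (P1) is $2^{(|U'|+|W'|)/2}$, so the gain is $12\cdot2^{-b/12}=12n^{-4}$. Both sides must be large: a $\pm1$ matrix of this shape has rank at most $2^{\min(|U'|,|W'|)}$ and squared singular values summing to $2^{|U'|+|W'|}$, so no gain beyond $2^{-\min(|U'|,|W'|)/2}$ is possible for it.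

\begin{proof}
Choose all values independently, $m(y)=1$ with probability $\rho$ and $s(y)$ uniform.

(P1) Fix one matrix $M$. Its entries are independent, have mean zero (for $(1-m)\chi(s)$ because $m(y)$ and $s(y)$ are independent and $\chi$ is nontrivial), and lie in $[-1,1]$. Hoeffding's inequality states that a sum of independent mean-zero variables with values in $[-c_i,c_i]$ exceeds $t$ in absolute value with probability at most $2\exp(-t^2/(2\sum c_i^2))$. For unit vectors $\xi,\xi'$ we have $\sum_{i,j}\xi_i^2\xi_j'^2=1$, so $\Pr[|\xi^TM\xi'|\ge t]\le2e^{-t^2/2}$. The unit sphere of $\mathbb R^N$ has a $\frac14$-net of at most $9^N$ points, by comparing volumes for a maximal $\frac14$-separated set. If $\|M\|=\xi^TM\xi'$ and $\xi_0,\xi_0'$ are net points within $\frac14$ of $\xi,\xi'$, then $\xi^TM\xi'-\xi_0^TM\xi_0'=(\xi-\xi_0)^TM\xi'+\xi_0^TM(\xi'-\xi_0')\le\frac12\|M\|$, so $\|M\|\le2\max|\xi_0^TM\xi_0'|$ over pairs of net points. Let $\Delta=2^{|U'|}+2^{|W'|}\ge2\cdot2^{b/6}=2n^8$. There are at most $9^\Delta$ pairs, and $t=4\sqrt\Delta$ gives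
\[
\Pr[\|M\|>8\sqrt\Delta]\le2\cdot9^\Delta e^{-8\Delta}\le2e^{-5\Delta}\le2e^{-10n^8}.
\]
Moreover $\Delta=2^{|U'|+|W'|}(2^{-|U'|}+2^{-|W'|})\le2\cdot2^{|U'|+|W'|}2^{-b/6}$ and $8\sqrt2\le12$, so $8\sqrt\Delta$ is at most the bound in (P1). Each of the $2b$ bits is in $U'$, in $W'$, fixed to $0$ or fixed to $1$, and there are $2^d$ test functions, so there are at most $4^{2b}2^d=n^{O(1)}$ matrices. Hence (P1) fails with probability tending to $0$.

(P2) The Chernoff bound states that a sum of independent $\{0,1\}$ variables with mean $\mu_0$ is at least $2\mu_0$ with probability at most $e^{-\mu_0/3}$. A subcube of dimension at least $b/6$ has at least $n^8$ points, so $\mu_0\ge\rho n^8=n^6$. There are at most $3^{2b}=n^{O(1)}$ subcubes, so (P2) also fails with probability tending to $0$.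
\end{proof}

From now on $f=f_n$ is defined by matchings as in Lemma~\ref{lem:match} and functions as in Lemma~\ref{lem:gadget}.

\section{The lower bound}\label{sec:lower}

Let $\lambda$ be the uniform distribution on $\{0,1\}^V$. By (P2) for the whole cube, each of the at most $7k$ edges is marked with probability at most $2\rho$, so $\lambda(\mathcal H)\ge1-7/n\ge\frac12$.

\begin{proposition}\label{prop:rect}
For large $n$, every balanced rectangle $R\subseteq f^{-1}(0)$ satisfies $\lambda(R\cap\mathcal H)\le2^{-n\ell/256000}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii) from Proposition~\ref{prop:rect}]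
The function $f$ is not constant: $f\not\equiv1$ since $\mathcal H\ne\emptyset$, and if $f\equiv0$, then $R=\{0,1\}^V$ would violate the proposition. Let $\beta$ be a DNNF for $\neg f$. Lemma~\ref{lem:rect} gives $t\le7v(|\beta|+1)$ balanced rectangles with union $f^{-1}(0)\supseteq\mathcal H$, and one of them has $\lambda(R\cap\mathcal H)\ge1/(2t)$. Since $n\ell/256000=v/12288000$, we get $t\ge\frac12\,2^{v/12288000}$, and $|\beta|\ge t/(7v)-1\ge2^{v/(1.3\cdot10^7)}$ for large $n$.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:rect}. Let $R=A\times B\subseteq f^{-1}(0)$ be a rectangle for a balanced partition $V=U\sqcup W$, and let $\varepsilon=\lambda(R\cap\mathcal H)>0$. Put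
\[
G=n^{1/32},\qquad\kappa=12\,G^2\,2^{-b/12}=12\,n^{1/16-4}\le n^{-3.5}\quad(n\text{ large}).
\]
Here $G$ is the concentration per vertex that we tolerate, and $\kappa$ is the spectral gain per edge that remains after paying $G$ at both ends.

\subsection{Choosing the row}\label{ss:row}
The partition divides bits, whereas (M1) speaks of vertices, so we classify vertices by how their blocks are divided. Let $\delta_p$ be the fraction of the bits of block $p$ that lie in $U$. Call $p$ a \emph{$U$-vertex} if $\delta_p>5/6$, a \emph{$W$-vertex} if $\delta_p<1/6$, and \emph{mixed} otherwise. Call an edge \emph{cut} if it has a mixed endpoint or joins a $U$-vertex to a $W$-vertex.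

\begin{lemma}\label{lem:row}
There is $r\in\mathbb Z_7$ such that each of $E_r,E_{r+1},E_{r+2},E_{r+4}$ has at least $n/2000$ cut edges.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tour} it suffices to show that at most two rows have fewer than $n/2000$ cut edges. If more than $n/1000$ vertices are mixed, then every row has more than $n/2000$ cut edges, since it covers every vertex and an edge has two ends. Otherwise let $S$ be the set of $U$-vertices. Balance gives $\sum_p\delta_p=n|U|/v\le2n/3$, so $\frac56|S|\le\frac23n$ and $|S|\le0.8n$. The same computation with $1-\delta_p$ bounds the number of $W$-vertices by $0.8n$, so $|S|\ge n-0.8n-0.001n\ge0.19n$. By (M1) all but at most two rows have more than $n/500$ edges leaving $S$. Such an edge joins a $U$-vertex to a mixed vertex or to a $W$-vertex, so it is cut.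
\end{proof}

Fix such an $r$. This is the only place where balance, (M1) and Lemma~\ref{lem:tour} are used.

\subsection{A spread product distribution on the rectangle}\label{ss:clean}

\emph{Minority bits.} Property (P1) needs at least $b/6$ bits on each side, and a $U$-vertex may have a few bits in $W$, too few for a spectral gain. We fix them. Let $Z$ be the set of bits of $U$-vertices that lie in $W$ and of bits of $W$-vertices that lie in $U$. By averaging there is an assignment $\zeta$ of $Z$ such that $R\cap\mathcal H$ has conditional measure at least $\varepsilon$ given $\zeta$. Fix $\zeta$ for the rest of the proof. Let $U_p$ and $W_p$ be the sets of unfixed bits of block $p$ in $U$ and in $W$, and $b_p=|U_p|+|W_p|$. Then $b_p\ge5b/6$; each of $U_p,W_p$ is empty or has at least $b/6$ elements; both are nonempty if $p$ is mixed; only $U_p$ is nonempty for a $U$-vertex and only $W_p$ for a $W$-vertex. We identify $x_p$ with its free part $(u_p,w_p)\in\{0,1\}^{U_p}\times\{0,1\}^{W_p}$. For $J\subseteq[n]$ put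
\[
U_J=\bigcup_{p\in J}U_p,\qquad W_J=\bigcup_{p\in J}W_p,\qquad b_J=|U_J|+|W_J|,\qquad\Gamma_J=\{0,1\}^{U_J}\times\{0,1\}^{W_J}.
\]
The restriction of $R$ to $\zeta$ is a rectangle $A'\times B'\subseteq\Gamma_{[n]}$. Let $\mu$ be the uniform distribution on the restriction of $R\cap\mathcal H$, a set of density at least $\varepsilon$ in $\Gamma_{[n]}$.

\emph{Heavy vertices.} Choose $I\subseteq[n]$ of maximum size such that $\mu[x_I=\theta]\ge G^{|I|}2^{-b_I}$ for some $\theta\in\Gamma_I$; the empty set qualifies, so $I$ exists. Under $\mu$ an event has at most $1/\varepsilon$ times its uniform probability, so $\mu[x_I=\theta]\le\varepsilon^{-1}2^{-b_I}$. Hence $G^{|I|}\le1/\varepsilon$, that is,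
\begin{equation}\label{eq:I}
\log(1/\varepsilon)\ge|I|\log G=|I|\,\ell/32 .
\end{equation}
If $|I|>n/8000$, then $\log(1/\varepsilon)>n\ell/256000$ and the proposition holds. (That $G$ is a power of $n$ is what makes the bound exponential in $n\ell$, hence in $v$.) \emph{We assume $|I|\le n/8000$ and derive a contradiction.}

Let $\mu'=\mu(\,\cdot\mid x_I=\theta)$. For nonempty $J\subseteq[n]\setminus I$ and $z\in\Gamma_J$, maximality of $I$ gives $\mu[x_I=\theta,\,x_J=z]<G^{|I|+|J|}2^{-b_I-b_J}$, and dividing by $\mu[x_I=\theta]$ gives $\mu'[x_J=z]<G^{|J|}2^{-b_J}$. Let $\mu_U$ and $\mu_W$ be the distributions of $u=(u_p)_{p\notin I}$ and $w=(w_p)_{p\notin I}$ under $\mu'$. Summing over the $2^{|W_J|}$ values of $w_J$, respectively the $2^{|U_J|}$ values of $u_J$, we obtain for all $J\subseteq[n]\setminus I$ and all values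
\begin{equation}\label{eq:spread}
\mu_U[u_J=\cdot\,]\le G^{|J|}2^{-|U_J|},\qquad\mu_W[w_J=\cdot\,]\le G^{|J|}2^{-|W_J|}.
\end{equation}

\emph{The product distribution.} Under $\mu'$ no edge is ever marked, so $\mu'$ cannot find a one of $T_r$. The rectangle property lets us leave $\mathcal H$ while staying in $R$. Let $\pi$ be the distribution of $x$ in which $Z$ is fixed to $\zeta$, $x_I=\theta$, and $u\sim\mu_U$ and $w\sim\mu_W$ are \emph{independent}. If $\mu_U(u)>0$, then $u$ together with the $U$-part of $\theta$ is the $U$-part of a point of $\operatorname{supp}\mu'\subseteq A'\times B'$, so it lies in $A'$. The same holds for $w$ and $B'$, so $\operatorname{supp}\pi\subseteq R$. Multiplying the two bounds in \eqref{eq:spread} gives $\pi[x_J=z]\le G^{2|J|}2^{-b_J}$. Hence for $J\subseteq[n]\setminus I$ and every event $\mathcal E$ determined by $x_J$ and the fixed values,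
\begin{equation}\label{eq:dom}
\pi(\mathcal E)\le G^{2|J|}\lambda_J(\mathcal E),\qquad\lambda_J\text{ uniform on }\Gamma_J .
\end{equation}

\subsection{The correlation bound}\label{ss:corr}
Inequality \eqref{eq:dom} gives upper bounds only, and only for few vertices. Lower bounds and estimates that involve a whole row come from the computation of Example~\ref{ex:ip}, with \eqref{eq:spread} in place of the density of the rectangle. For $J\supseteq I$ call an edge $e$ \emph{$J$-split} if $U_{e\setminus J}$ and $W_{e\setminus J}$ are both nonempty; both then have at least $b/6$ elements. A cut edge disjoint from $J$ is $J$-split: a mixed endpoint supplies both sets, and otherwise the $U$-vertex supplies one and the $W$-vertex the other.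

\begin{lemma}\label{lem:corr}
Let $Q'\subseteq[n]\setminus I$, $z\in\Gamma_{Q'}$ and $J=I\cup Q'$. Let $F$ be a set of pairwise disjoint $J$-split edges, let $\psi_e$ be a test function for each $e\in F$, and let $g(u)$ and $h(w)$ be functions with values in $[-1,1]$. Then
\[
\Bigl|\mathbb E_\pi\Bigl[\mathbf 1[x_{Q'}=z]\,g(u)\,h(w)\prod_{e\in F}\psi_e(x_e)\Bigr]\Bigr|\le G^{2|Q'|}2^{-b_{Q'}}\,\kappa^{|F|}.
\]
\end{lemma}

\begin{proof}
Let $P=\bigcup_{e\in F}(e\setminus J)$, a disjoint union with $|P|\le2|F|$, and write $z=(z^U,z^W)$. On the event $x_{Q'}=z$, all bits of $x_e$ outside $U_{e\setminus J}\cup W_{e\setminus J}$ are fixed by $\zeta,\theta,z$, so $\psi_e(x_e)=M_e(u_{e\setminus J},w_{e\setminus J})$ for a matrix $M_e$ as in (P1). Therefore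
\[
\Bigl\|\bigotimes_{e\in F}M_e\Bigr\|\le\prod_{e\in F}12\cdot2^{b_{e\setminus J}/2}2^{-b/12}=\bigl(12\cdot2^{-b/12}\bigr)^{|F|}2^{b_P/2}.
\]
For $a\in\{0,1\}^{U_P}$ let $\xi(a)=\sum\mu_U(u)g(u)$, summed over all $u$ with $u_{Q'}=z^U$ and $u_P=a$, and define $\xi'$ on $\{0,1\}^{W_P}$ in the same way from $\mu_W$, $h$ and $z^W$. Since $u$ and $w$ are independent, the expectation equals $\xi^T(\bigotimes_eM_e)\xi'$. We have $|\xi(a)|\le\mu_U[u_{Q'}=z^U,\,u_P=a]$, so \eqref{eq:spread} for $Q'\cup P$ bounds $\|\xi\|_\infty$ and \eqref{eq:spread} for $Q'$ bounds $\|\xi\|_1$:
\[
\|\xi\|_2^2\le\|\xi\|_\infty\|\xi\|_1\le G^{|Q'|+|P|}2^{-|U_{Q'}|-|U_P|}\cdot G^{|Q'|}2^{-|U_{Q'}|}.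
\]
The same bound with $W$ in place of $U$ holds for $\xi'$, so $\|\xi\|_2\|\xi'\|_2\le G^{2|Q'|+|P|}2^{-b_{Q'}-b_P/2}$. Multiply by the norm of the tensor product and use $G^{|P|}\le G^{2|F|}$.
\end{proof}

\subsection{Finding a one of $T_r$}\label{ss:one}
A vertex of $I$ lies on one edge of each row, so each of the rows $r,r+1,r+2,r+4$ has at least $\frac n{2000}-\frac n{8000}=\frac{3n}{8000}$ cut edges disjoint from $I$. For $j=1,2,4$ in turn, choose an edge $e^j\in E_{r+j}\setminus E_r$ that is cut, disjoint from $I$ and disjoint from the edges chosen before. This is possible for large $n$, since at most $100$ edges of $E_{r+j}$ lie in $E_r$ by (M2) and at most $4$ meet earlier choices. The condition $e^j\notin E_r$ is necessary, because $T_r$ cannot have a marked edge in $E_r$; this is the only use of (M2). Let $Q=e^1\cup e^2\cup e^4$, so $|Q|=6$ and $Q\cap I=\emptyset$, and let $\tau\in\{0,1\}^d$ be the value that names $e^1,e^2,e^4$ for row $r$. Let $\mathcal M$ be the event that $e^1,e^2,e^4$ are marked and $\mathcal N$ the event that no edge of $E_r$ is marked. On $\mathcal M\cap\mathcal N\cap\{\Sigma_r=\tau\}$ we have $T_r=1$, while $\operatorname{supp}\pi\subseteq R\subseteq f^{-1}(0)$.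 So it suffices to show that this event has positive $\pi$-probability. By \eqref{eq:fourier},
\begin{equation}\label{eq:split}
\pi(\mathcal M\cap\mathcal N\cap\{\Sigma_r=\tau\})\ge2^{-d}\Bigl(\pi(\mathcal M\cap\mathcal N)-\sum_{\chi\ne1}\bigl|\mathbb E_\pi[\mathbf 1_{\mathcal M}\mathbf 1_{\mathcal N}\,\chi(\Sigma_r)]\bigr|\Bigr).
\end{equation}
We bound the main term in two steps and then the error terms.

\begin{lemma}\label{lem:a}
$\pi(\mathcal M)\ge\rho^3/2$.
\end{lemma}

\begin{proof}
Put $\Delta_j=m(x_{e^j})-\rho$, so that $\mathbf 1_{\mathcal M}=\prod_j(\rho+\Delta_j)$. The edges $e^j$ are disjoint and $I$-split, so Lemma~\ref{lem:corr} with $Q'=\emptyset$ and $g=h=1$ gives $|\mathbb E_\pi\prod_{j\in L}\Delta_j|\le\kappa^{|L|}$ for $L\subseteq\{1,2,4\}$. Expanding the product and using $\kappa/\rho\le n^{-1.5}\le1$,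
\[
\pi(\mathcal M)\ge\rho^3-3\rho^2\kappa-3\rho\kappa^2-\kappa^3\ge\rho^3-7\rho^2\kappa\ge\rho^3(1-7n^{-1.5})\ge\rho^3/2.\qedhere
\]
\end{proof}

Since $\mathcal M$ is rare, a bound on the probability that $\mathcal N$ fails is not enough. We need the probability that $\mathcal N$ fails and $\mathcal M$ holds to be small compared with $\rho^3$, also when an edge of $E_r$ shares vertices with $Q$.

\begin{lemma}\label{lem:b}
$\pi(\mathcal M\cap\mathcal N)\ge\rho^3/4$.
\end{lemma}

\begin{proof}
Let $e\in E_r$. If $e\subseteq I$, then $x_e$ is determined by $\zeta$ and $\theta$ and has the same value as at any point of $\operatorname{supp}\mu'\subseteq\mathcal H$, so $e$ is unmarked under $\pi$. This is where $\mathcal H$ is used.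

Let $e\not\subseteq I$ and $J=(Q\cup e)\setminus I$, so $|J|\le8$. The edges $e^1,e^2,e^4,e$ are distinct, since $e^j\notin E_r$. They form a forest: a cycle has at least three edges, so it would contain two adjacent edges other than $e$, and the $e^j$ are disjoint. At most one vertex of the forest lies in $I$, namely an endpoint of $e$. Root each component at its vertex in $I$ if it has one and at any vertex otherwise, and reveal the blocks under $\lambda_J$ from the roots outward. Each edge is decided when its lower endpoint $p\notin I$ is revealed. Given the blocks revealed earlier and the fixed bits, the value of the edge is then uniform on a subcube of $\{0,1\}^{2b}$ of dimension $b_p\ge5b/6$, so by (P2) it is marked with conditional probability at most $2\rho$. Hence $\lambda_J(\mathcal M\cap\{e\text{ marked}\})\le(2\rho)^4$, and \eqref{eq:dom} gives $\pi(\mathcal M\cap\{e\text{ marked}\})\le G^{16}\cdot16\rho^4=16\,n^{1/2}\rho^4$.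

Summing over at most $n/2$ edges gives $\pi(\mathcal M\setminus\mathcal N)\le8n^{3/2}\rho^4=8n^{-1/2}\rho^3\le\rho^3/4$ for large $n$. Lemma~\ref{lem:a} finishes the proof.
\end{proof}

The two lemmas explain the value of $\rho$: marks must be rare enough that $G^{16}n\rho\to0$ and frequent enough that $\kappa/\rho\to0$.

\begin{lemma}\label{lem:c}
For every nontrivial character $\chi$, $\ \bigl|\mathbb E_\pi[\mathbf 1_{\mathcal M}\mathbf 1_{\mathcal N}\,\chi(\Sigma_r)]\bigr|\le n^{1/2}\kappa^{n/4000}$.
\end{lemma}

\begin{proof}
Let $\psi=(1-m)\cdot(\chi\circ s)$, so that $\mathbf 1_{\mathcal N}\,\chi(\Sigma_r)=\prod_{e\in E_r}\psi(x_e)$. The factor $\mathbf 1_{\mathcal M}$ couples up to six edges of $E_r$ and destroys the tensor form, so we fix the blocks in $Q$. As $\mathcal M$ depends only on $x_Q$, the quantity is at most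
\[
\sum_{z\in\Gamma_Q}\Bigl|\mathbb E_\pi\Bigl[\mathbf 1[x_Q=z]\prod_{e\in E_r}\psi(x_e)\Bigr]\Bigr| .
\]
Let $J=I\cup Q$ and let $F$ be the set of $J$-split edges of $E_r$; it does not depend on $z$. Fix $z$. For $e\in E_r\setminus F$ one of $U_{e\setminus J},W_{e\setminus J}$ is empty, so on the event $x_Q=z$ the factor $\psi(x_e)\in[-1,1]$ is a function of $u$ alone or of $w$ alone. Collect these factors into $g(u)$ and $h(w)$. Lemma~\ref{lem:corr} with $Q'=Q$ bounds the term by $G^{12}2^{-b_Q}\kappa^{|F|}$, and the sum over the $2^{b_Q}$ values of $z$ is at most $G^{12}\kappa^{|F|}\le n^{1/2}\kappa^{|F|}$. The set $F$ contains all cut edges of $E_r$ disjoint from $I\cup Q$, so $|F|\ge\frac{3n}{8000}-6\ge\frac n{4000}$ for large $n$, and $\kappa<1$.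
\end{proof}

Insert Lemmas~\ref{lem:b} and~\ref{lem:c} into \eqref{eq:split}. With $\rho^3=n^{-6}$, $2^d\le n^3$ and $\kappa\le n^{-3.5}$,
\[
\pi(\mathcal M\cap\mathcal N\cap\{\Sigma_r=\tau\})\ge2^{-d}\Bigl(\frac{n^{-6}}4-n^{3.5}\,n^{-3.5\,n/4000}\Bigr)>0
\]
for large $n$. So $R$ contains a point with $T_r=1$, which contradicts $R\subseteq f^{-1}(0)$. Hence $|I|>n/8000$, and \eqref{eq:I} gives $\varepsilon\le2^{-n\ell/256000}$. This proves Proposition~\ref{prop:rect}, and with it Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{map} \emph{A Knowledge Compilation Map},
\texttt{http://www.cril.univ-artois.fr/\textasciitilde{}marquis/darwiche-marquis-jair02.pdf}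
\end{thebibliography}
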